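# Galvin's proposition when $2^{\aleph_0}=\aleph_2$ and clubs avoid $\aleph_1$ many infinite sets

## 1. Theorem A and its two companions

**Theorem A.** Suppose $V\models\mathrm{ZFC}+\mathrm{CH}+2^{\aleph_1}=\aleph_2$. Then there is a proper, $\aleph_2$-c.c. poset of size $\aleph_2$ which forces $2^{\aleph_0}=\aleph_2$ together with both of the following statements.

* $(\dagger)$: for every collection of size $\aleph_1$ of infinite subsets of $\omega_1$, there is a club subset of $\omega_1$ which does not contain (as a subset) any member of the collection.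
* Galvin's proposition: given any family of $\aleph_2$ many club subsets of $\omega_1$, one can find a subfamily of cardinality $\aleph_1$ whose intersection contains a club.

Hence, if ZFC is consistent, so is ZFC + $2^{\aleph_0}=\aleph_2$ + $(\dagger)$ + Galvin's proposition.

**Theorem B.** From the same hypothesis on $V$, another proper, $\aleph_2$-c.c. poset of size $\aleph_2$ forces $2^{\aleph_0}=\aleph_2$, $(\dagger)$, and: there are $\aleph_2$ clubs of $\omega_1$ such that any uncountably many of them have finite intersection. So Galvin's proposition is independent of $2^{\aleph_0}=\aleph_2+(\dagger)$.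

**Theorem C (ZFC).** If $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ hold, there is a family of $\aleph_2$ clubs every subfamily of size $\aleph_2$ of which has finite intersection. (So the "$\aleph_1$" in Galvin's proposition cannot be raised to $\aleph_2$.)

Club means closed and unbounded. F. Galvin proved that his proposition holds under CH, so it is a question about models in which CH fails. Baumgartner constructed a model of ZFC with $2^{\aleph_0}=\aleph_2$ and $(\dagger)$. In the paper "On The Intersection Of Closed Unbounded Sets" (https://shelah.logic.at/files/94616/182.pdf) the authors write of this: "We do not know whether this entails the failure of Galvin's proposition." Theorem A says that $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ together do not entail the failure of Galvin's proposition. Theorem B says that they do not entail Galvin's proposition either.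

The tension is easy to feel. $(\dagger)$ says that clubs can be made thin: one club escapes $\aleph_1$ prescribed infinite sets at once. Galvin's proposition says that clubs must overlap heavily. In the model of Theorem A every family of $\aleph_2$ clubs has $\aleph_1$ members with a club in common, and yet single clubs are as thin as $(\dagger)$ asks.

We use the following textbook facts. $H(\omega_2)$ is the set of all sets whose transitive closure has size at most $\aleph_1$; if $2^{\aleph_1}=\aleph_2$, it has size $\aleph_2$. A poset with the $\aleph_2$-c.c. (no antichain of size $\aleph_2$) preserves all cardinals $\ge\aleph_2$. For a countable $N^*\prec H(\lambda)$ with $P\in N^*$, a condition $q$ is $(N^*,P)$-*generic* if $D\cap N^*$ is predense below $q$ for every dense open $D\subseteq P$ with $D\in N^*$. $P$ is *proper* if for all large regular $\lambda$, and all countable $N^*\prec H(\lambda)$ containing $P$ and some fixed parameter, every $p\in P\cap N^*$ has an $(N^*,P)$-generic extension. If $P$ is proper and $p\Vdash\dot x$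 is a countable set of ordinals, there are $q\le p$ and a countable $C\in V$ with $q\Vdash\dot x\subseteq C$. To see this, extend $p$ to a condition deciding whether $\dot x$ is empty; if it is not, let $\dot f$ name an enumeration of $\dot x$ by $\omega$, let $N^*$ contain $p,\dot f$ and the fixed parameter, let $q\le p$ be $(N^*,P)$-generic, and note that for each $n$ the dense open set of conditions deciding $\dot f(n)$ (or forcing that it is undefined) is in $N^*$, so $q$ forces $\dot f(n)\in N^*$. In particular $\aleph_1$ is preserved.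

## 2. Tails, towers, and the proof of Theorem C

An intersection of clubs is closed, so it contains a club if and only if it is uncountable. Hence the negation of Galvin's proposition says that there is a collection of $\aleph_2$ clubs such that the intersection of any uncountable subcollection is countable.

Families of size $\aleph_1$ can be bad for trivial reasons. The tails $[\xi,\omega_1)$, $\xi<\omega_1$, form a family of $\aleph_1$ clubs, and any uncountably many of them have empty intersection. So a counterexample must have size $\aleph_2$; this is what makes pigeonhole arguments possible. For instance, if there is a single club $E$ with $E\setminus\eta_\delta\subseteq D_\delta$ for all $\delta<\omega_2$ (where $\eta_\delta<\omega_1$), then $\eta_\delta$ takes one value $\eta$ for $\aleph_2$ many $\delta$, and the intersection of those $D_\delta$ contains the club $E\setminus\eta$.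

Now let us try to refute Galvin's proposition from $(\dagger)$. The sensible attempt is to diagonalise against all countably infinite sets. It proves Theorem C.

**Proof of Theorem C.** There are $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_2$ countably infinite subsets of $\omega_1$; enumerate them as $\{a_\xi:\xi<\omega_2\}$. For $\delta<\omega_2$ the collection $\{a_\xi:\xi<\delta\}$ has size at most $\aleph_1$, so by $(\dagger)$ (after enlarging the collection to size $\aleph_1$ if necessary) there is a club $C_\delta$ which contains no $a_\xi$ with $\xi<\delta$. Thus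
$$a_\xi\subseteq C_\delta\ \Longrightarrow\ \delta\le\xi .\tag{1}$$
A given club $C$ contains some $a_\xi$, so by (1) it equals $C_\delta$ only for $\delta\le\xi$, that is, for at most $\aleph_1$ many $\delta$. Hence the family $\{C_\delta:\delta<\omega_2\}$ has size $\aleph_2$. A subfamily of size $\aleph_2$ involves unboundedly many $\delta<\omega_2$, so by (1) its intersection contains no $a_\xi$, which means that it is finite. $\square$

The attempt stops exactly at subfamilies of size $\aleph_1$. There the indices $\delta$ may be bounded by some $\rho<\omega_2$, and (1) says nothing about the sets $a_\xi$ with $\xi\ge\rho$.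

Let us try the other direction: build a model in which Galvin's proposition holds. We shall force clubs $E_\gamma$, $\gamma<\omega_2$, added in order, such that every club $D$ of the extension satisfies $E_\gamma\setminus\eta\subseteq D$ for some $\eta<\omega_1$, for all large $\gamma$. Given $\aleph_2$ clubs $D_\delta$, choose increasing $\gamma_\delta$ and $\eta_\delta$ with $E_{\gamma_\delta}\setminus\eta_\delta\subseteq D_\delta$, and make $\eta_\delta=\eta$ constant on $\aleph_2$ many $\delta$. It remains to find uncountably many of the $E_{\gamma_\delta}$ whose intersection contains a club. The $E_\gamma$ form a tower: for $\gamma<\delta$ there is $\eta(\gamma,\delta)<\omega_1$ with $E_\delta\setminus\eta(\gamma,\delta)\subseteq E_\gamma$. So one would fix $\delta$ and look for uncountably many $\gamma<\delta$ with the same $\eta(\gamma,\delta)$. This is where it breaks: there are only $\aleph_1$ many $\gamma<\delta$ and there are $\aleph_1$ possible values, so no pigeonhole applies. The failure is real: the model of Theorem B will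 contain such a tower in which any uncountably many $E_\gamma$ have finite intersection.

So true inclusions $E_\delta\subseteq E_\gamma$ have to be put into the forcing by hand, as promises. What we need is:
$$\text{for every unbounded }\Gamma\subseteq\omega_2\text{ there is }\delta\text{ with }E_\delta\subseteq E_\gamma\text{ for uncountably many }\gamma\in\Gamma .\tag{2}$$
The work lies in keeping such promises while each $E_\delta$ still avoids all infinite sets that exist before stage $\delta$. The forcing uses symmetric systems of models as side conditions, a technique of Asperó–Mota; everything needed is proved here.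

From now on fix $V\models\mathrm{CH}+2^{\aleph_1}=\aleph_2$ and $\varepsilon\in\{0,1\}$. The value $\varepsilon=1$ (promises) gives Theorem A, the value $\varepsilon=0$ (no promises) gives Theorem B.

## 3. Countable elementary submodels of $H(\omega_2)$ and their isomorphisms

Let $<^*$ be a well-order of $H(\omega_2)$ of type $\omega_2$, and $\mathfrak h=(H(\omega_2),\in,<^*)$. For $0<\alpha<\omega_2$ let $e_\alpha:\omega_1\to\alpha$ be the $<^*$-least surjection.

**Definition (models).** A *model* is a countable $N\prec\mathfrak h$. Its *height* is $\nu_N=N\cap\omega_1$, a countable limit ordinal.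

If $0<\alpha\in N\cap\omega_2$, then $e_\alpha\in N$, so $e_\alpha[\nu_N]\subseteq N\cap\alpha$; and for $\xi\in N\cap\alpha$ elementarity gives $\zeta\in\nu_N$ with $e_\alpha(\zeta)=\xi$. Hence
$$N\cap\alpha=e_\alpha[\nu_N]\qquad(0<\alpha\in N\cap\omega_2).\tag{3}$$

**Fact 1.** If $K\in N$ is countable, then $K\subseteq N$. If $K\in N$ is a model, then $\nu_K<\nu_N$, and every initial segment of $K\cap\omega_2$ is an element of $N$.

The first part is standard. For the second, $\nu_K=K\cap\omega_1\in N$ is a countable ordinal; an initial segment of $K\cap\omega_2$ is either $K\cap\omega_2$ or $K\cap\rho$ with $\rho\in K\subseteq N$, and both are definable from parameters in $N$.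

**Fact 2.** If $\alpha\in N\cap M\cap\omega_2$ and $\nu_N\le\nu_M$, then $N\cap(\alpha+1)\subseteq M$, with $N\cap(\alpha+1)=M\cap(\alpha+1)$ if $\nu_N=\nu_M$.

This is immediate from (3).

**Fact 3.** Suppose $(N,\in,<^*)\cong(M,\in,<^*)$ for models $N,M$. The isomorphism $\Psi_{NM}$ is unique, $\nu_N=\nu_M$, and $\Psi_{NM}$ fixes $N\cap M$ pointwise. If $x\in N_1\cap N_2$ and $N_1\cong N_2\cong N$, then $\Psi_{N_1N}(x)=\Psi_{N_2N}(x)$. If $K\in N$ is countable, then $\Psi_{NM}(K)=\Psi_{NM}[K]$. If moreover $K$ is a model, then $\Psi_{NM}(K)$ is a model of the same height, and $\Psi_{K,\Psi_{NM}(K)}=\Psi_{NM}\restriction K$.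

*Proof.* Uniqueness holds because $<^*$ is a well-order; so $\Psi_{MN}=\Psi_{NM}^{-1}$ and $\Psi_{NM'}=\Psi_{MM'}\circ\Psi_{NM}$. By elementarity $\Psi_{NM}$ maps the countable ordinals of $N$ order-isomorphically onto those of $M$, that is, $\nu_N$ onto $\nu_M$; so $\nu_N=\nu_M$. Let $\alpha\in N\cap M$ be an ordinal. By Fact 2, $N\cap\alpha=M\cap\alpha$, and $\Psi_{NM}$ is an order isomorphism of $N\cap\omega_2$ onto $M\cap\omega_2$, so $\Psi_{NM}(\alpha)=\alpha$. For any other $x\in N\cap M$, let $i<\omega_2$ be its index in $<^*$. The order isomorphism between $i$ and $\{y:y<^*x\}$ is in $H(\omega_2)$, so $i$ is definable in $\mathfrak h$ from $x$ and $x$ from $i$. Thus $i\in N\cap M$ is fixed, and so is $x$. For the next claim, $\Psi_{N_1N}(x)=\Psi_{N_2N}(\Psi_{N_1N_2}(x))=\Psi_{N_2N}(x)$. If $K\in N$ is countable, then $K\subseteq N$, the set $\Psi_{NM}(K)$ is countable by elementarity, hence a subset of $M$, and its elements are the $\Psi_{NM}(x)$ with $x\in K$. If $K$ is a model, then $K\prec N$, so $\Psi_{NM}(K)=\Psi_{NM}[K]\prec M\prec\mathfrak h$,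 and $\Psi_{NM}\restriction K$ is an isomorphism of $K$ onto it. $\square$

*Example.* For $b<\omega_2$ choose a model $N_b\ni b$. By CH there are only $\aleph_1$ isomorphism types of countable structures $(N_b,\in,<^*,b)$, so there are $i<b$ and an isomorphism $\Psi$ of $N_b$ onto $N_i$ with $\Psi(b)=i$. Then $b\notin N_i$, since otherwise $\Psi(b)=b$; and $i\notin N_b$, since otherwise $\Psi(i)=i=\Psi(b)$. This little computation returns in Section 9.

We shall define $P_\beta\subseteq H(\omega_2)$ by recursion on $\beta\le\omega_2$. Models have to see the part of the recursion already done.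

**Definition ($\alpha$-models).** Given $P_\xi$ for $\xi\le\alpha<\omega_2$, put $\mathrm{Pred}_\alpha=\{(\xi,x):\xi\le\alpha,\ x\in P_\xi\}$ and $\mathfrak h_\alpha=(H(\omega_2),\in,<^*,\mathrm{Pred}_\alpha)$. An *$\alpha$-model* is a countable $N\prec\mathfrak h_\alpha$ with $\alpha\in N$. For an $\alpha$-model $N$ and an $\alpha'$-model $N'$ we write $(N,\alpha)\cong(N',\alpha')$ if $\Psi_{NN'}$ exists, carries $\mathrm{Pred}_\alpha\cap N$ onto $\mathrm{Pred}_{\alpha'}\cap N'$, and $\Psi_{NN'}(\alpha)=\alpha'$.

This is an equivalence relation, and $\alpha'=\Psi_{NN'}(\alpha)$ is determined by $N,N',\alpha$. In particular $(N,\gamma)\cong(N,\bar\gamma)$ implies $\gamma=\bar\gamma$.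

**Fact 4.** An $\alpha$-model $N$ is a $\xi$-model for every $\xi\in N\cap\alpha$. If $(N,\alpha)\cong(N',\alpha')$, then $(N,\xi)\cong(N',\Psi_{NN'}(\xi))$ for $\xi\in N\cap\alpha$. If moreover $K\in N$ is an $\alpha$-model, then $\Psi_{NN'}(K)$ is an $\alpha'$-model and $(K,\alpha)\cong(\Psi_{NN'}(K),\alpha')$.

*Proof.* $\mathrm{Pred}_\xi$ consists of the pairs in $\mathrm{Pred}_\alpha$ with first entry $\le\xi$. This gives the first two claims, since $\Psi_{NN'}$ preserves pairs and the order of ordinals. For the third, $K\prec(N,\in,<^*,\mathrm{Pred}_\alpha\cap N)$, so its image is elementary in $(N',\in,<^*,\mathrm{Pred}_{\alpha'}\cap N')\prec\mathfrak h_{\alpha'}$; it contains $\alpha'$, and $\Psi_{NN'}\restriction K$ is the required isomorphism. $\square$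

**Fact 5.** If $(N,\alpha)\cong(M,\alpha)$ and $\xi\in N\cap(\alpha+1)$, then $\xi\in M$, $\Psi_{NM}(\xi)=\xi$ and $(N,\xi)\cong(M,\xi)$.

Indeed $\xi\in M$ by Fact 2, it is fixed by Fact 3, and Fact 4 applies.

## 4. Symmetric systems

**Definition (symmetric systems).** An *$\alpha$-symmetric system* is a finite set $\mathcal N$ of $\alpha$-models such that

1. if $N,M\in\mathcal N$ and $\nu_N=\nu_M$, then $(N,\alpha)\cong(M,\alpha)$;
2. if, in addition, $K\in\mathcal N\cap N$, then $\Psi_{NM}(K)\in\mathcal N$;
3. if $K,N\in\mathcal N$ and $\nu_K<\nu_N$, there is $N'\in\mathcal N$ with $\nu_{N'}=\nu_N$ and $K\in N'$.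

We call these clauses (S1), (S2), (S3). Given $K,N\in\mathcal N$ with $\nu_K<\nu_N$, take $N'$ from (S3); by (S2) the model $\Psi_{N'N}(K)$ is in $\mathcal N\cap N$ and has height $\nu_K$. We call it a *copy of $K$ in $N$*.

*Example.* The empty set, a singleton $\{N\}$, and a chain $N_0\in N_1\in\dots\in N_k$ of $\alpha$-models are $\alpha$-symmetric. Let $(N,\alpha)\cong(M,\alpha)$ with $N\ne M$, and let $K\in N$ be an $\alpha$-model. Then $\{N,M,K\}$ violates (S2) unless $K\in M$, but $\{N,M,K,\Psi_{NM}(K)\}$ is $\alpha$-symmetric. (S1) for the two small models is Fact 4. (S3) is clear. For (S2), only elements of $N$ and $M$ matter, since $K$ and $\Psi_{NM}(K)$ have the least height. We have $\Psi_{MN}(\Psi_{NM}(K))=K$; and if $K\in M$ or $\Psi_{NM}(K)\in N$, then the model in question is in $N\cap M$ and is fixed.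

**Fact 6.** If $\mathcal N$ is $\alpha$-symmetric, so is $\{M\in\mathcal N:\nu_M\ge\mu\}$. If $\xi\le\alpha$ belongs to all members of $\mathcal N$, then $\mathcal N$ is $\xi$-symmetric.

The first claim holds since isomorphisms preserve heights; the second follows from Facts 4 and 5.

**Fact 7 (transport).** If $(N,\alpha)\cong(N',\alpha')$, $\Psi=\Psi_{NN'}$, and $\mathcal W\subseteq N$ is $\alpha$-symmetric, then $\Psi[\mathcal W]$ is $\alpha'$-symmetric.

*Proof.* Its members are $\alpha'$-models by Fact 4. If $W_1,W_2\in\mathcal W$ have equal height, then $(\Psi(W_1),\alpha')\cong(W_1,\alpha)\cong(W_2,\alpha)\cong(\Psi(W_2),\alpha')$, and by uniqueness $\Psi_{\Psi(W_1)\Psi(W_2)}=\Psi\circ\Psi_{W_1W_2}\circ\Psi^{-1}$ on $\Psi(W_1)$. This gives (S1). If $\Psi(W)\in\Psi(W_1)$ with $W\in\mathcal W$, then $W\in W_1$, and $\Psi(W)$ is sent to $\Psi(\Psi_{W_1W_2}(W))\in\Psi[\mathcal W]$; this is (S2). (S3) follows since $\Psi$ preserves $\in$ and heights. $\square$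

The next lemma is what makes symmetric systems useful: one may look at the part of a system inside one of its members, enlarge it there, and copy the enlargement everywhere.

**Lemma 1.** Let $\mathcal N$ be $\alpha$-symmetric, $N\in\mathcal N$, $\nu=\nu_N$.

(a) $\mathcal N\cap N$ is $\alpha$-symmetric.

(b) If $\mathcal W\subseteq N$ is $\alpha$-symmetric and $\mathcal N\cap N\subseteq\mathcal W$, then
$$\mathcal N^*=\mathcal N\cup\bigcup\{\Psi_{NN'}[\mathcal W]:N'\in\mathcal N,\ \nu_{N'}=\nu\}$$
is $\alpha$-symmetric.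

*Proof.* (a) (S1) is clear. (S2): if $M_1,M_2\in\mathcal N\cap N$ have equal height and $K\in M_1\cap\mathcal N$, then $\Psi_{M_1M_2}(K)\in\mathcal N\cap M_2$ and $M_2\subseteq N$. (S3): let $X,K\in\mathcal N\cap N$, $\nu_X<\nu_K$. Take $K'\in\mathcal N$ with $\nu_{K'}=\nu_K$, $X\in K'$, and then $N'\in\mathcal N$ with $\nu_{N'}=\nu$, $K'\in N'$. Then $X\in K'\subseteq N'$, so $X\in N\cap N'$ is fixed by $\Psi_{N'N}$. Hence $\Psi_{N'N}(K')\in\mathcal N\cap N$ has height $\nu_K$ and contains $X$.

(b) First we describe the members of height $<\nu$. If $X\in\mathcal N$ and $\nu_X<\nu$, then $X\in N'$ for some $N'\in\mathcal N$ of height $\nu$, and $W:=\Psi_{N'N}(X)\in\mathcal N\cap N\subseteq\mathcal W$, so $X=\Psi_{NN'}(W)$. Hence the members of $\mathcal N^*$ of height $<\nu$ are exactly the $\Psi_{NN'}(W)$ with $W\in\mathcal W$, $N'\in\mathcal N$, $\nu_{N'}=\nu$; they are $\alpha$-models by Fact 4. Members of height $\ge\nu$ are in $\mathcal N$. Moreover, if $N',N''\in\mathcal N$ have height $\nu$, then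
$$X=\Psi_{NN'}(W)\in N''\ \Longrightarrow\ X=\Psi_{NN''}(W),\tag{4}$$
because $X\in N'\cap N''$ is fixed by $\Psi_{N'N''}$.

(S1) For heights $\ge\nu$ it holds in $\mathcal N$. If $X_i=\Psi_{NN_i}(W_i)$, $i=1,2$, have equal height $<\nu$, then $(X_1,\alpha)\cong(W_1,\alpha)\cong(W_2,\alpha)\cong(X_2,\alpha)$ by Fact 4 and (S1) for $\mathcal W$.

(S2) Let $M_1,M_2\in\mathcal N^*$ have equal height and $X\in M_1\cap\mathcal N^*$. If $\nu_X\ge\nu$, everything is in $\mathcal N$. So let $X=\Psi_{NN'}(W)$.

If $\nu_{M_i}=\nu$, then $X=\Psi_{NM_1}(W)$ by (4), so $\Psi_{M_1M_2}(X)=\Psi_{NM_2}(W)\in\mathcal N^*$.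

If $\nu_{M_i}>\nu$, pick $M_1'\in\mathcal N$ of height $\nu_{M_1}$ with $N'\in M_1'$. Then $X\in M_1\cap M_1'$ is fixed by $\Psi_{M_1'M_1}$, so $X\in N'':=\Psi_{M_1'M_1}(N')\in\mathcal N\cap M_1$, and $X=\Psi_{NN''}(W)$ by (4). Let $N''':=\Psi_{M_1M_2}(N'')\in\mathcal N$. Then $\Psi_{M_1M_2}(X)=\Psi_{N''N'''}(X)=\Psi_{NN'''}(W)\in\mathcal N^*$.

If $\nu_{M_i}<\nu$, write $M_i=\Psi_{NN_i}(W_i)$. Then $X\in M_1\subseteq N_1$, so $X=\Psi_{NN_1}(W)$ by (4), and $W\in W_1$. By uniqueness $\Psi_{M_1M_2}=\Psi_{NN_2}\circ\Psi_{W_1W_2}\circ\Psi_{N_1N}$ on $M_1$, so $\Psi_{M_1M_2}(X)=\Psi_{NN_2}(\Psi_{W_1W_2}(W))$, and $\Psi_{W_1W_2}(W)\in\mathcal W$ by (S2) for $\mathcal W$.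

(S3) Let $X,M\in\mathcal N^*$, $\nu_X<\nu_M$. If $\nu_X\ge\nu$, both are in $\mathcal N$. Otherwise $X=\Psi_{NN'}(W)$. If $\nu_M=\nu$, use $N'$. If $\nu_M>\nu$, use $M'\in\mathcal N$ of height $\nu_M$ with $N'\in M'$; then $X\in N'\subseteq M'$. If $\nu_M<\nu$, write $M=\Psi_{NN_1}(W_1)$, take $W_1'\in\mathcal W$ of height $\nu_M$ with $W\in W_1'$, and use $\Psi_{NN'}(W_1')$. $\square$

## 5. The posets $P_\beta$: active models, gaps and promises

**Definition (the forcing).** $P_\beta$, for $\beta\le\omega_2$, is the set of triples $p=(\mathrm{Act}_p,O_p,I_p)$ such that, with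
$$A_p(\alpha):=\{N\in\mathrm{dom}(\mathrm{Act}_p):\alpha\in\mathrm{Act}_p(N)\},$$
the following hold.

* (C0) $\mathrm{Act}_p$ is a finite function whose domain consists of models. $\mathrm{Act}_p(N)$ is a nonempty initial segment of $N\cap\omega_2$, contained in $\beta$, and $N$ is an $\alpha$-model for each $\alpha\in\mathrm{Act}_p(N)$.
* (C1) $A_p(\alpha)$ is $\alpha$-symmetric for every $\alpha<\beta$.
* (C2) $O_p$ is a finite set of triples $(\alpha,\zeta,\zeta')$ with $\alpha<\beta$, $\zeta<\zeta'<\omega_1$. If $(\alpha,\zeta,\zeta')\in O_p$ and $N\in A_p(\alpha)$, then $\nu_N\notin(\zeta,\zeta']$.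
* (C3) $I_p$ is a finite set of pairs $(\gamma,\delta)$ with $\gamma<\delta<\beta$. If $(\gamma,\delta)\in I_p$ and $N\in A_p(\delta)$, there are $N'\in A_p(\gamma)$ and $\bar\gamma\in N\cap(\delta+1)$ with $(N',\gamma)\cong(N,\bar\gamma)$. If $\varepsilon=0$, then $I_p=\emptyset$.

The order: $q\le p$ iff $A_p(\alpha)\subseteq A_q(\alpha)$ for all $\alpha$, $O_p\subseteq O_q$ and $I_p\subseteq I_q$.

The definition of $P_\beta$ uses only $\mathfrak h_\alpha$ for $\alpha<\beta$, so the recursion is legitimate. Think of $A_p(\alpha)$ as the models *active at* $\alpha$. The club $E_\alpha$ will be the set of heights of the models active at $\alpha$ in the generic. A triple $(\alpha,\zeta,\zeta')\in O_p$ declares the gap $(\zeta,\zeta']$ in $E_\alpha$. A pair $(\gamma,\delta)\in I_p$ is the promise $E_\delta\subseteq E_\gamma$: isomorphic models have equal heights, so (C3) says that every height active at $\delta$ is active at $\gamma$. We use constantly the consequence of (C0):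
$$N\in A_p(\alpha),\ \xi\in N\cap\alpha\ \Longrightarrow\ N\in A_p(\xi).\tag{5}$$

The shape of (C3) deserves a comment, since simpler versions fail. The first idea is to ask $A_p(\delta)\subseteq A_p(\gamma)$. Then the promise $(\gamma,\delta)$ cannot be added to a condition in which some $X\in A_p(\delta)$ does not contain $\gamma$, because members of $A_p(\gamma)$ contain $\gamma$. This is exactly the situation in which we want to add promises: two isomorphic conditions as in the example of Section 3, with $\delta=b$ and $\gamma=i\notin N_b$. There the copy $N'$ of $N$ is active at $\gamma$, with $(N',\gamma)\cong(N,\delta)$. But asking for $(N',\gamma)\cong(N,\delta)$ fails too. When we add on top of $p$ a model $N\ni p,\gamma,\delta$ active everywhere, $N$ is the only model of its height, so $N'$ would have to be $N$ and $\gamma=\delta$. Clause (C3) allows both kinds of witness: $\bar\gamma=\delta$ with a copy, and $\bar\gamma=\gamma$ with $N'=N$.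

Let $P:=P_{\omega_2}$. A condition has countably many *coordinates* (elements of values of $\mathrm{Act}_p$, first coordinates of triples in $O_p$, entries of pairs in $I_p$), so $P=\bigcup_{\beta<\omega_2}P_\beta\subseteq H(\omega_2)$, and $P_\beta$ consists of the $p\in P$ all of whose coordinates are $<\beta$. We have $|P|=\aleph_2$: it is at most $|H(\omega_2)|=2^{\aleph_1}=\aleph_2$, and the conditions $(\emptyset,\{(\alpha,0,1)\},\emptyset)$ are distinct. Put $\mathrm{Pred}=\bigcup_{\alpha<\omega_2}\mathrm{Pred}_\alpha$, and call a countable $N\prec(H(\omega_2),\in,<^*,\mathrm{Pred})$ *good*. A good $N$ is an $\alpha$-model for all $\alpha\in N\cap\omega_2$.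

**Lemma 2.** If $N$ is good and $p\in P\cap N$, then adding $N$ to $p$ with $\mathrm{Act}(N)=N\cap\omega_2$ gives a condition $p^{+N}\le p$.

*Proof.* All models of $p$ are elements, hence subsets, of $N$ and have smaller height. (C0) is clear. (C1): for $\alpha\in N$ the set $A_p(\alpha)\cup\{N\}$ is $\alpha$-symmetric, since $N$ is the only member of its height, belongs to no other member, and all other members belong to it. For $\alpha\notin N$ we have $A_p(\alpha)=\emptyset$, since $K\in A_p(\alpha)$ implies $\alpha\in K\subseteq N$. (C2): all $\zeta'$ occurring in $O_p$ are $<\nu_N$. (C3) for $N$ and $(\gamma,\delta)\in I_p$: $\gamma,\delta\in N$, so take $N'=N$ and $\bar\gamma=\gamma$. $\square$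

## 6. Restrictions, unions, and the $\aleph_2$-chain condition

For $p\in P$ and $\beta<\omega_2$ let $p|\beta$ be obtained by replacing each $\mathrm{Act}_p(N)$ by $\mathrm{Act}_p(N)\cap\beta$ (deleting $N$ if this is empty) and restricting $O_p,I_p$ to coordinates $<\beta$. Then $A_{p|\beta}(\alpha)=A_p(\alpha)$ for $\alpha<\beta$, so $p|\beta\in P_\beta$ and $p\le p|\beta$.

**Lemma 3.** If $q\in P_\beta$ and $q\le p|\beta$, then
$$q\wedge p:=(\mathrm{Act}_p\cup\mathrm{Act}_q\ \text{(valuewise)},\ O_p\cup O_q,\ I_p\cup I_q)$$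
is a condition in $P$ extending $p$ and $q$. Moreover $A_{q\wedge p}(\alpha)=A_q(\alpha)$ for $\alpha<\beta$, and $A_{q\wedge p}(\alpha)=A_p(\alpha)$ for $\alpha\ge\beta$. Hence $P_\beta$ is a complete suborder of $P$, and $G_\beta:=G\cap P_\beta$ is $P_\beta$-generic whenever $G$ is $P$-generic.

*Proof.* We have $A_{q\wedge p}(\alpha)=A_q(\alpha)\cup A_p(\alpha)$. For $\alpha<\beta$, $A_p(\alpha)=A_{p|\beta}(\alpha)\subseteq A_q(\alpha)$; for $\alpha\ge\beta$, $A_q(\alpha)=\emptyset$. This is the formula.

(C0): let $X\in\mathrm{dom}(\mathrm{Act}_p)$. If $\mathrm{Act}_p(X)\subseteq\beta$, then $\mathrm{Act}_p(X)=\mathrm{Act}_{p|\beta}(X)\subseteq\mathrm{Act}_q(X)$. If $\mathrm{Act}_p(X)\not\subseteq\beta$, then $X\cap\beta\subseteq\mathrm{Act}_p(X)$, and if also $X\in\mathrm{dom}(\mathrm{Act}_q)$, then $\mathrm{Act}_q(X)\subseteq X\cap\beta\subseteq\mathrm{Act}_p(X)$. So all unions are initial segments. (C1) follows from the formula. (C2): triples with first coordinate $<\beta$ are in $O_q$, the others are in $O_p$, and the formula applies.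 (C3): pairs with $\delta<\beta$ are in $I_q$, and all relevant sets are those of $q$. If $\delta\ge\beta$, the pair is in $I_p$, and $A_{q\wedge p}(\delta)=A_p(\delta)$ has witnesses in $A_p(\gamma)\subseteq A_{q\wedge p}(\gamma)$.

Complete suborder: if $s\in P$ extends $p,q\in P_\beta$, then $s|\beta\in P_\beta$ extends both, so incompatibility is the same in $P_\beta$ and $P$. If $\mathcal X$ is a maximal antichain of $P_\beta$ and $p\in P$, then some $q\in P_\beta$ extends $p|\beta$ and some $x\in\mathcal X$, and $q\wedge p$ extends $p$ and $x$. $\square$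

**Lemma 4.** For $p,q\in P$ let $N_p\ni p$, $N_q\ni q$ be good and $\Psi:(N_p,\in,<^*,\mathrm{Pred},p)\cong(N_q,\in,<^*,\mathrm{Pred},q)$. Then the componentwise union $p\cup q$ is a condition extending both, with $A_{p\cup q}(\alpha)=A_p(\alpha)\cup A_q(\alpha)$. Hence $P$ and each $P_\beta$ is a union of $\aleph_1$ linked sets, so $\aleph_2$-c.c.

*Proof.* $\Psi=\Psi_{N_pN_q}$ fixes $N_p\cap N_q$ pointwise, and $N_p\cap(\alpha+1)=N_q\cap(\alpha+1)$ for every ordinal $\alpha\in N_p\cap N_q\cap\omega_2$.

(C0): let $X\in\mathrm{dom}(\mathrm{Act}_p)\cap\mathrm{dom}(\mathrm{Act}_q)$. Then $\Psi(X)=X$, and $\mathrm{Act}_q(X)=\Psi(\mathrm{Act}_p(X))=\Psi[\mathrm{Act}_p(X)]=\mathrm{Act}_p(X)$, since $\mathrm{Act}_p(X)\subseteq X\subseteq N_p\cap N_q$. So $\mathrm{Act}_p\cup\mathrm{Act}_q$ is a function satisfying (C0), and the formula for $A_{p\cup q}$ holds.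

If $\alpha\notin N_q$, then $A_q(\alpha)=\emptyset$, since all models of $q$ are subsets of $N_q$; likewise for $p$. So in (C1) only $\alpha\in N_p\cap N_q$ needs attention. For such $\alpha$ we have $\Psi(\alpha)=\alpha$, $\Psi[A_p(\alpha)]=A_q(\alpha)$ and $(N_p,\alpha)\cong(N_q,\alpha)$. All hypotheses are symmetric under exchanging $(p,\Psi)$ with $(q,\Psi^{-1})$.

(S1): for $M\in A_p(\alpha)$, $M'\in A_q(\alpha)$ of equal height, $(M,\alpha)\cong(\Psi(M),\alpha)\cong(M',\alpha)$.

(S2): let $M_0,M_1\in A_p(\alpha)\cup A_q(\alpha)$ have equal height and $X\in M_0\cap(A_p(\alpha)\cup A_q(\alpha))$; by symmetry let $M_0\in A_p(\alpha)$. If $X\in A_q(\alpha)$, then $X\in N_q$ and $X\in M_0\subseteq N_p$, so $X=\Psi^{-1}(X)\in A_p(\alpha)$. Thus $X\in A_p(\alpha)$ in any case. If $M_1\in A_p(\alpha)$, use (S2) for $p$. If $M_1\in A_q(\alpha)$, let $M_1'=\Psi^{-1}(M_1)\in A_p(\alpha)$; then $\Psi_{M_0M_1}(X)=\Psi(\Psi_{M_0M_1'}(X))\in\Psi[A_p(\alpha)]=A_q(\alpha)$.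

(S3): for $X\in A_p(\alpha)$, $M\in A_q(\alpha)$ with $\nu_X<\nu_M$, apply (S3) in $A_p(\alpha)$ to $X$ and $\Psi^{-1}(M)$. For $X\in A_q(\alpha)$, $M\in A_p(\alpha)$, apply it in $A_q(\alpha)$ to $X$ and $\Psi(M)$.

(C2): if $X\in A_p(\alpha)$ and $(\alpha,\zeta,\zeta')\in O_q$, then $\alpha\in X\subseteq N_p$ and $\alpha\in N_q$, so $\Psi(X)\in A_q(\alpha)$ has the same height as $X$. The other mixed case is symmetric.

(C3): let $(\gamma,\delta)\in I_q$ and $X\in A_p(\delta)$; the other mixed case is symmetric. Then $\delta\in N_p\cap N_q$, and $\Psi(X)\in A_q(\delta)$ has a witness $X'\in A_q(\gamma)$, $(X',\gamma)\cong(\Psi(X),\hat\gamma)$ with $\hat\gamma\in\Psi(X)\cap(\delta+1)$. As $\hat\gamma\in N_q\cap(\delta+1)=N_p\cap(\delta+1)$, it is fixed by $\Psi$, so $\hat\gamma\in X$, and $(\Psi(X),\hat\gamma)\cong(X,\hat\gamma)$ by Fact 4. Hence $(X',\gamma)\cong(X,\hat\gamma)$.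

Every $p$ lies in some good $N_p$, and by CH there are only $\aleph_1$ isomorphism types of structures $(N_p,\in,<^*,\mathrm{Pred},p)$. Conditions of the same type are compatible, and if $p,q\in P_\beta$, then $p\cup q\in P_\beta$. $\square$

## 7. Amalgamation over a countable model

This section contains the main lemma. It says that a condition $q$ containing an everywhere active model $N$ can be amalgamated with a suitable condition $r\in N$.

For a condition $q$ and a set $K$ let the *trace* of $q$ on $K$ be
$$\mathrm{tr}_K(q)=(\mathrm{Act}_q\restriction(\mathrm{dom}(\mathrm{Act}_q)\cap K),\ O_q\cap K,\ I_q\cap K).$$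
Say that $N$ is *full in $q$ (for $\beta$)* if $N\in A_q(\alpha)$ for all $\alpha\in N\cap\beta$.

**Lemma 5.** Let $0<\beta\le\omega_2$, $D\subseteq P_\beta$, $N$ countable, $N\prec(H(\omega_2),\in,<^*,P_\beta,D)$, and $\beta\in N$ if $\beta<\omega_2$. Let $q\in P_\beta$ with $N$ full in $q$, and let $q'\le q$ with $q'\in D$; if $\varepsilon=1$ assume $q'=q$. Then there are $r\in D\cap N$ and $s\in P_\beta$ with $s\le q$ and $s\le r$. If $\varepsilon=0$, one can have $A_s(\alpha)=A_q(\alpha)$ for all $\alpha\in\beta\setminus N$.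

Here is the natural approach and the place where it breaks. Reflect $(q',N)$ to a pair $(r,K_0)\in N$. At coordinates $\alpha\in N$ take $A_q(\alpha)$, insert $A_r(\alpha)$ into $N$, and copy it into the other models of height $\nu_N$, by Lemma 1(b). At coordinates $\alpha\notin N$ do nothing. Without promises this works. With promises, suppose $(\gamma,\delta)\in I_q$ with $\delta\in N$ and $\gamma\notin N$. The model $K_0$ is active at $\delta$ in $r$, hence in $s$, and its height $\mu$ lies strictly between the heights $<\nu_N$ of models of $q$ and $\nu_N$. So no model in $A_q(\gamma)$ has height $\mu$, and the promise is broken.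

We must therefore add models at $\gamma\notin N$. The promise itself says which: applied to $N\in A_q(\delta)$ it provides $N'\in A_q(\gamma)$ and $\bar\gamma\in N$ with $(N',\gamma)\cong(N,\bar\gamma)$, and $\Psi_{NN'}(K_0)$ is a model of height $\mu$ which may be made active at $\gamma$. But then, by (C0), it has to be active at all smaller coordinates it contains, and by (C1) the old models active there have to be copied along. Case 2 below does this.

*Proof of Lemma 5.* Let $\nu=\nu_N$. By Fact 1, $\mathrm{tr}_N(q')\in N$: it is built from finitely many elements of $N$, the values $\mathrm{Act}_{q'}(X)$ for $X\in N$ being initial segments of $X\cap\omega_2$. By (C2),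
$$(\alpha,\zeta,\zeta')\in O_q,\ N'\in A_q(\alpha),\ \nu_{N'}=\nu\ \Longrightarrow\ \zeta'<\nu\ \text{ or }\ \zeta\ge\nu.\tag{6}$$

**Step 1. Parameters.** The purpose is to collect in a finite set $a\in N$ everything that the reflected model has to know.

If $\varepsilon=1$, call $\alpha\in\beta\setminus N$ *reachable* if for some $N'\in A_q(\alpha)$ with $\nu_{N'}=\nu$ there is $\bar\alpha\in N\cap\beta$ with $(N',\alpha)\cong(N,\bar\alpha)$. If $\varepsilon=0$, no $\alpha$ is called reachable. Let $\alpha$ be reachable. If $N''\in A_q(\alpha)$ has height $\nu$, then $(N'',\alpha)\cong(N',\alpha)\cong(N,\bar\alpha)$ by (C1). So the same holds for all such models, and $\bar\alpha=\Psi_{N''N}(\alpha)$ depends only on $\alpha$.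

Let $\Omega$ be the finite set of ordinals $<\beta$ occurring in $O_q$ as first coordinates or in pairs of $I_q$, and let $\Omega^*$ be the set of reachable elements of $\Omega$. Let $\mathcal Q$ be the finite set of all $\Psi_{N'N}(L)$ such that $N',L\in\mathrm{dom}(\mathrm{Act}_q)$, $L\in N'$, and $\Psi_{N'N}$ exists. Let $\eta<\nu$ be $\ge$ all heights $<\nu$ of models of $q$ and all $\zeta'<\nu$ occurring in $O_q$. Let $a$ be the finite set
$$a=\{0,\eta\}\cup(\Omega\cap N)\cup\{\bar\alpha:\alpha\in\Omega^*\}\cup\mathcal Q .$$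
As $a\subseteq N$ is finite, $a\in N$.

**Step 2. Reflection.** The purpose is to find $r$. The pair $(q',N)$ witnesses the following statement about $a$, $\mathrm{tr}_N(q')$ (and $\beta$): there are $r\in D$ and a countable $K_0$ such that $a\subseteq K_0$, $K_0\in A_r(\alpha)$ for all $\alpha\in K_0\cap\beta$, and $\mathrm{tr}_{K_0}(r)=\mathrm{tr}_N(q')$. (For $\beta=\omega_2$ read $K_0\cap\beta$ as the set of ordinals in $K_0$.) By elementarity fix such $(r,K_0)\in N$. As $0\in K_0\cap\beta$, $K_0\in\mathrm{dom}(\mathrm{Act}_r)$ is a model. Let $\mu=\nu_{K_0}$; then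
$$\eta<\mu<\nu .\tag{7}$$
All models of $r$ are elements and subsets of $N$, so $A_r(\alpha)=\emptyset$ for $\alpha\notin N$. Equality of traces gives
$$A_q(\alpha)\cap N\subseteq A_{q'}(\alpha)\cap N=A_r(\alpha)\cap K_0\qquad(\alpha\in N\cap\beta).\tag{8}$$
Finally,
$$K\in A_r(\delta),\ \delta\in K_0,\ \nu_K\ge\mu,\ \xi\in K_0\cap(\delta+1)\ \Longrightarrow\ \xi\in K\in A_r(\xi).\tag{9}$$
Indeed $\delta\in K\cap K_0$, so $K_0\cap(\delta+1)\subseteq K$ by Fact 2, and (5) applies.

**Step 3. Definition of $A_s(\alpha)$ and proof of (C1).** The purpose is to say which models are active at each $\alpha<\beta$, keeping each $A_s(\alpha)$ $\alpha$-symmetric.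

Case 1: $\alpha\in N$. Let
$$A_s(\alpha)=A_q(\alpha)\cup\bigcup\{\Psi_{NN'}[A_r(\alpha)]:N'\in A_q(\alpha),\ \nu_{N'}=\nu\}.$$
As $N\in A_q(\alpha)$ and, by (8), $A_q(\alpha)\cap N\subseteq A_r(\alpha)\subseteq N$, this is $\alpha$-symmetric by Lemma 1(b).

Case 2: $\alpha\notin N$ is reachable. Let
$$\mathcal W^{\mathrm{hi}}_\alpha=\{K\in A_r(\bar\alpha):\nu_K\ge\mu\},\qquad \mathcal Q_\alpha=\Psi_{N'N}[A_q(\alpha)\cap N'],$$
where $N'\in A_q(\alpha)$, $\nu_{N'}=\nu$. The set $\mathcal Q_\alpha$ does not depend on $N'$: if $N''$ is another choice, then $\Psi_{N'N''}[A_q(\alpha)\cap N']=A_q(\alpha)\cap N''$ by (S2) in both directions. By Fact 6, $\mathcal W^{\mathrm{hi}}_\alpha$ is $\bar\alpha$-symmetric. By Lemma 1(a) and Fact 7, applied to $(N',\alpha)\cong(N,\bar\alpha)$, $\mathcal Q_\alpha\subseteq N$ is $\bar\alpha$-symmetric. Also $\mathcal Q_\alpha\subseteq\mathcal Q\subseteq K_0$.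

If $\mathcal Q_\alpha=\emptyset$, let $\mathcal W_\alpha=\mathcal W^{\mathrm{hi}}_\alpha$. If $\mathcal Q_\alpha\ne\emptyset$, its elements contain $\bar\alpha$ and are subsets of $K_0$, so $\bar\alpha\in K_0\cap\beta$, hence $K_0\in A_r(\bar\alpha)$ and $K_0\in\mathcal W^{\mathrm{hi}}_\alpha$. Then let
$$\mathcal W_\alpha=\mathcal W^{\mathrm{hi}}_\alpha\cup\bigcup\{\Psi_{K_0K'}[\mathcal Q_\alpha]:K'\in\mathcal W^{\mathrm{hi}}_\alpha,\ \nu_{K'}=\mu\}.$$
This is $\bar\alpha$-symmetric by Lemma 1(b), applied to the system $\mathcal W^{\mathrm{hi}}_\alpha$, its member $K_0$ and the system $\mathcal Q_\alpha\subseteq K_0$; the hypothesis $\mathcal W^{\mathrm{hi}}_\alpha\cap K_0\subseteq\mathcal Q_\alpha$ holds since $\mathcal W^{\mathrm{hi}}_\alpha\cap K_0=\emptyset$, heights in $\mathcal W^{\mathrm{hi}}_\alpha$ being $\ge\mu$. In both cases $\mathcal Q_\alpha\subseteq\mathcal W_\alpha\subseteq N$ (for the first inclusion take $K'=K_0$; for the second, $K'\in N$ gives $K'\subseteq N$). Put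
$$A_s(\alpha)=A_q(\alpha)\cup\bigcup\{\Psi_{NN'}[\mathcal W_\alpha]:N'\in A_q(\alpha),\ \nu_{N'}=\nu\}.$$
This is $\alpha$-symmetric. Fix $N_0\in A_q(\alpha)$ of height $\nu$. By Fact 7 and $(N,\bar\alpha)\cong(N_0,\alpha)$, the set $\mathcal W':=\Psi_{NN_0}[\mathcal W_\alpha]\subseteq N_0$ is $\alpha$-symmetric, and $\mathcal W'\supseteq\Psi_{NN_0}[\mathcal Q_\alpha]=A_q(\alpha)\cap N_0$. Since $\Psi_{N_0N'}[\mathcal W']=\Psi_{NN'}[\mathcal W_\alpha]$, Lemma 1(b), applied to $A_q(\alpha),N_0,\mathcal W'$, gives the claim.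

Case 3: otherwise. Let $A_s(\alpha)=A_q(\alpha)$.

If $\varepsilon=0$, Case 2 never occurs, so $A_s(\alpha)=A_q(\alpha)$ for $\alpha\in\beta\setminus N$, as required in the last sentence of the lemma.

Put $\mathrm{Act}_s(X)=\{\alpha<\beta:X\in A_s(\alpha)\}$ for those $X$ for which this is nonempty, $O_s=O_q\cup O_r$, $I_s=I_q\cup I_r$. Only finitely many $X$ occur: each is in $\mathrm{dom}(\mathrm{Act}_q)$ or of the form $\Psi_{NN'}(W)$ with $N'\in\mathrm{dom}(\mathrm{Act}_q)$ and either $W\in\mathrm{dom}(\mathrm{Act}_r)$ or $W=\Psi_{K_0K'}(\tilde L)$ with $K'\in\mathrm{dom}(\mathrm{Act}_r)$, $\tilde L\in\mathcal Q$. We have proved (C1). Once $s\in P_\beta$ is known, $s\le q$ is clear, and $s\le r$ holds by Case 1 with $N'=N$, as $A_r(\alpha)=\emptyset$ for $\alpha\notin N$. It remains to verify (C0), (C2), (C3).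

**Step 4. (C0).** The purpose is to show that activity is downward closed. Members of $A_s(\alpha)$ are $\alpha$-models, so in particular they contain $\alpha$. We show that $X\in A_s(\alpha)$ and $\xi\in X\cap\alpha$ imply $X\in A_s(\xi)$; then $\mathrm{Act}_s(X)$ is an initial segment of $X\cap\omega_2$ contained in $\beta$. If $X\in A_q(\alpha)$, this is (5).

Case 1, $X=\Psi_{NN'}(K)$ with $K\in A_r(\alpha)$. As $\alpha\in N\cap N'$, we have $N\cap\alpha=N'\cap\alpha$, fixed pointwise by $\Psi_{NN'}$. So $\xi\in X\cap\alpha\subseteq N'\cap\alpha$ gives $\xi\in N\cap K$, hence $K\in A_r(\xi)$. Also $N'\in A_q(\xi)$. So $X\in A_s(\xi)$ by Case 1 for $\xi$.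

Case 2, $X=\Psi_{NN'}(W)$ with $W\in\mathcal W_\alpha$. Let $\bar\xi=\Psi_{N'N}(\xi)\in W\cap\bar\alpha$. Since $\xi\in N'\cap\alpha$, $N'\in A_q(\xi)$, and $(N',\xi)\cong(N,\bar\xi)$ by Fact 4. If $\xi\in N$, then $\xi\in N\cap N'$ is fixed, so $\bar\xi=\xi$. If $\xi\notin N$, then $\xi$ is reachable, with this same $\bar\xi$, so $\xi$ falls under Case 2. There are two kinds of $W$.

(i) $W=K\in\mathcal W^{\mathrm{hi}}_\alpha$. From $K\in A_r(\bar\alpha)$ and $\bar\xi\in K\cap\bar\alpha$ we get $K\in A_r(\bar\xi)$. If $\xi\in N$, this reads $K\in A_r(\xi)$, and $X\in A_s(\xi)$ by Case 1, as $N'\in A_q(\xi)$. If $\xi\notin N$, then $K\in\mathcal W^{\mathrm{hi}}_\xi$, and $X\in A_s(\xi)$ by Case 2.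

(ii) $W=\Psi_{K_0K'}(\tilde L)$ with $\tilde L\in\mathcal Q_\alpha$, $K'\in\mathcal W^{\mathrm{hi}}_\alpha$, $\nu_{K'}=\mu$. Since $\mathcal Q_\alpha$ may be computed with our $N'$, $\tilde L=\Psi_{N'N}(L)$ for some $L\in A_q(\alpha)\cap N'$. As $\bar\alpha\in K_0\cap K'$, $\Psi_{K_0K'}$ fixes $K_0\cap\bar\alpha=K'\cap\bar\alpha$ pointwise. Since $\bar\xi\in W\cap\bar\alpha\subseteq K'\cap\bar\alpha$, we get $\bar\xi\in\tilde L\subseteq K_0$, and hence $\xi\in L$. So $L\in A_q(\xi)\cap N'$ by (5). As in (i), $K_0,K'\in A_r(\bar\alpha)$ and $\bar\xi\in K_0\cap K'\cap\bar\alpha$ give $K_0,K'\in A_r(\bar\xi)$.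

If $\xi\notin N$, then $\tilde L=\Psi_{N'N}(L)\in\mathcal Q_\xi$ and $K'\in\mathcal W^{\mathrm{hi}}_\xi$, so $W=\Psi_{K_0K'}(\tilde L)\in\mathcal W_\xi$ and $X\in A_s(\xi)$ by Case 2. If $\xi\in N$, then $\bar\xi=\xi$ and $N,N'\in A_q(\xi)$, $L\in A_q(\xi)\cap N'$, so by (S2) $\tilde L=\Psi_{N'N}(L)\in A_q(\xi)\cap N\subseteq A_r(\xi)$. As $K_0,K'\in A_r(\xi)$ and $\tilde L\in K_0$, (S2) for $A_r(\xi)$ gives $W=\Psi_{K_0K'}(\tilde L)\in A_r(\xi)$, and $X\in A_s(\xi)$ by Case 1.

**Step 5. (C2).** The purpose is to check that no new height falls into a declared gap. Let $X\in A_s(\alpha)$.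

Let $X\in A_q(\alpha)$. Against $O_q$ there is nothing to show. Against $(\alpha,\zeta,\zeta')\in O_r$: since $r\in N$, $\alpha\in N$ and $\zeta'<\nu$. If $\nu_X\ge\nu$, fine. If $\nu_X<\nu$, a copy of $X$ in $N$ lies in $A_q(\alpha)\cap N\subseteq A_r(\alpha)$, and (C2) for $r$ applies.

Let $X=\Psi_{NN'}(K)$, $K\in A_r(\alpha)$, as in Case 1. Against $O_r$ use $\nu_X=\nu_K$. Against $(\alpha,\zeta,\zeta')\in O_q$: $\alpha\in\Omega\cap N\subseteq K_0$. If $\nu_K\ge\mu$, then $\eta<\nu_K<\nu$, and by (6) for $N$ either $\zeta'<\nu$, so $\zeta'\le\eta<\nu_K$, or $\zeta\ge\nu>\nu_K$. If $\nu_K<\mu$, then, as $K_0\in A_r(\alpha)$, a copy of $K$ in $K_0$ lies in $A_r(\alpha)\cap K_0=A_{q'}(\alpha)\cap N$, and (C2) for $q'$ applies, since $O_q\subseteq O_{q'}$.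

Let $X=\Psi_{NN'}(W)$, $W\in\mathcal W_\alpha$, as in Case 2. Then $\alpha\notin N$, so only $O_q$ matters. If $W\in\mathcal W^{\mathrm{hi}}_\alpha$, then $\eta<\nu_X<\nu$, and (6) for $N'\in A_q(\alpha)$ suffices as before. Otherwise $\nu_X$ is the height of some $L\in A_q(\alpha)$, and (C2) for $q$ applies.

**Step 6. (C3).** The purpose is to check that promises are kept. We may assume $\varepsilon=1$, so $q'=q$. If $X_1,X\in A_s(\delta)$ have equal height and $(X',\gamma)\cong(X_1,\hat\gamma)$ with $X'\in A_s(\gamma)$, $\hat\gamma\in X_1\cap(\delta+1)$, then by $(X_1,\delta)\cong(X,\delta)$ and Fact 5 we have $\hat\gamma\in X$ and $(X',\gamma)\cong(X,\hat\gamma)$. So for each $(\gamma,\delta)\in I_s$ it suffices to treat one $X\in A_s(\delta)$ of each height.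

Pairs $(\gamma,\delta)\in I_q$. Heights occurring in $A_q(\delta)$ are fine by (C3) for $q$. Consider the other heights occurring in $A_s(\delta)$.

Case 1 for $\delta$: $\delta\in N$, so $\delta\in\Omega\cap N\subseteq K_0$ and $K_0\in A_r(\delta)$. The height is that of some $K\in A_r(\delta)\subseteq A_s(\delta)$; take $X=K$. If $\nu_K<\mu$, then a copy of $K$ in $K_0$ lies in $A_r(\delta)\cap K_0=A_q(\delta)\cap N$, so the height occurs in $A_q(\delta)$, which was excluded. So $\mu\le\nu_K<\nu$. Since $N\in A_q(\delta)$, (C3) for $q$ gives $N'\in A_q(\gamma)$ and $\bar\gamma\in N\cap(\delta+1)$ with $(N',\gamma)\cong(N,\bar\gamma)$.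

If $\gamma\in N$, then $\gamma\in\Omega\cap N\subseteq K_0$, and by (9) $\gamma\in K\in A_r(\gamma)\subseteq A_s(\gamma)$; use $X'=K$ and the ordinal $\gamma\in K\cap(\delta+1)$. If $\gamma\notin N$, then $\gamma$ is reachable with this $\bar\gamma$, so $\gamma\in\Omega^*$ and $\bar\gamma\in a\subseteq K_0$. By (9), $\bar\gamma\in K\in A_r(\bar\gamma)$, so $K\in\mathcal W^{\mathrm{hi}}_\gamma$. Hence $X'=\Psi_{NN'}(K)\in A_s(\gamma)$, and $(X',\gamma)\cong(K,\bar\gamma)$ by Fact 4, with $\bar\gamma\in K\cap(\delta+1)$.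

Case 2 for $\delta$: $\delta\in\Omega\setminus N$ is reachable, so $\delta\in\Omega^*$ and $\bar\delta\in K_0$. Members of $\mathcal W_\delta$ outside $\mathcal W^{\mathrm{hi}}_\delta$ have heights occurring in $A_q(\delta)$, so we may take $X=\Psi_{NN'}(K)$ with $K\in\mathcal W^{\mathrm{hi}}_\delta$, $N'\in A_q(\delta)$, $\nu_{N'}=\nu$. So $K\in A_r(\bar\delta)$ and $\nu_K\ge\mu$. By (C3) for $q$ there are $N''\in A_q(\gamma)$ and $\hat\gamma\in N'\cap(\delta+1)$ with $(N'',\gamma)\cong(N',\hat\gamma)$. Put $\bar\gamma=\Psi_{N'N}(\hat\gamma)\le\bar\delta$. By Fact 4, applied to $(N',\delta)\cong(N,\bar\delta)$,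
$$(N'',\gamma)\cong(N',\hat\gamma)\cong(N,\bar\gamma).\tag{10}$$

If $\gamma\notin N$, then by (10) $\gamma$ is reachable, so $\gamma\in\Omega^*$ and $\bar\gamma\in K_0$. By (9), with $\bar\delta$ and $\bar\gamma$ in the roles of $\delta$ and $\xi$, $\bar\gamma\in K\in A_r(\bar\gamma)$, so $K\in\mathcal W^{\mathrm{hi}}_\gamma$. Hence $X'=\Psi_{NN''}(K)\in A_s(\gamma)$, and by (10) and Fact 4, $(X',\gamma)\cong(K,\bar\gamma)\cong(X,\hat\gamma)$, where $\hat\gamma\in X\cap(\delta+1)$.

If $\gamma\in N$, then $N,N''\in A_q(\gamma)$ have height $\nu$, so $(N,\gamma)\cong(N'',\gamma)\cong(N,\bar\gamma)$, whence $\gamma=\bar\gamma$. Also $\gamma\in\Omega\cap N\subseteq K_0$, so by (9) $K\in A_r(\gamma)\subseteq A_s(\gamma)$, and $(K,\gamma)=(K,\bar\gamma)\cong(X,\hat\gamma)$ by Fact 4, where $\hat\gamma\in X\cap(\delta+1)$; use $X'=K$.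

Case 3 for $\delta$: $A_s(\delta)=A_q(\delta)$, so there are no other heights.

Pairs $(\gamma,\delta)\in I_r$. Then $\gamma,\delta\in N$, so $\delta$ is in Case 1. Heights occurring in $A_r(\delta)$ are fine by (C3) for $r$ and $A_r(\cdot)\subseteq A_s(\cdot)$. The remaining heights occur in $A_q(\delta)$; let $X\in A_q(\delta)$. If $\nu_X<\nu$, a copy of $X$ in $N$ lies in $A_q(\delta)\cap N\subseteq A_r(\delta)$, so the height is already treated. If $\nu_X\ge\nu$, then $\gamma\in N\cap\delta\subseteq X$ by Fact 2, so $X\in A_q(\gamma)\subseteq A_s(\gamma)$; use $X'=X$ and the ordinal $\gamma$. $\square$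

## 8. Properness and the clubs $E_\beta$

**Lemma 6.** $P$ is proper and preserves all cardinals. For $\beta<\omega_2$: if $q\in P$, $M\in A_q(\beta)$, and $\mathcal X\in M$ is a maximal antichain of $P_\beta$, then $q\Vdash\dot G\cap\mathcal X\cap M\neq\emptyset$.

*Proof.* Let $\lambda$ be large and regular, $N^*\prec H(\lambda)$ countable with $\mathfrak h,\mathrm{Pred},P,p\in N^*$, $p\in P$, and $N=N^*\cap H(\omega_2)$, which is good. Let $D\in N^*$ be dense open and $q\le p^{+N}$; extend $q$ so that $q\in D$. Then $N$ is full in $q$ (for $\omega_2$), and $N\prec(H(\omega_2),\in,<^*,P,D)$. Lemma 5 with $\beta=\omega_2$ and $q'=q$ gives $r\in D\cap N$ compatible with $q$. So $p^{+N}\le p$ is $(N^*,P)$-generic. Thus $P$ is proper and preserves $\aleph_1$; with the $\aleph_2$-c.c. all cardinals are preserved.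

For the second part, the case $\beta=0$ is trivial, since $P_0$ has exactly one element and it lies in $M$. Let $\beta>0$. Take any extension of $q$, again called $q$; $M$ is still in $A_q(\beta)$. By Lemma 3 there is $q_1\le q$ below some element of $\mathcal X\subseteq P_\beta$; then $q_1|\beta$ is below that element too. Let $D=\{r\in P_\beta:\exists x\in\mathcal X\ r\le x\}$. It is definable in $\mathfrak h_\beta$ from $\beta,\mathcal X\in M$, and $M$ is a $\beta$-model, so $M\prec(H(\omega_2),\in,<^*,P_\beta,D)$. By (5), $M$ is full in $q_1|\beta$ for $\beta$. Lemma 5 with $q=q'=q_1|\beta\in D$ and $N=M$ gives $r\in D\cap M$ and $s\in P_\beta$ with $s\le r$, $s\le q_1|\beta$. By elementarity $r\le x$ for some $x\in\mathcal X\cap M$. By Lemma 3, $s\wedge q_1\le q$, and it forces $x\in\dot G$. $\square$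

Let $G$ be $P$-generic. By the $\aleph_2$-c.c. every subset of $\omega_1$ in $V[G]$ has a nice name involving at most $\aleph_1$ conditions, so it lies in $V[G_\beta]$ for all large $\beta<\omega_2$. Counting nice names, $V[G]\models2^{\aleph_0}\le(\aleph_2^{\aleph_1})^V=\aleph_2$. For $\beta<\omega_2$ let
$$E_\beta=\{\nu_N:N\in A_p(\beta),\ p\in G\}.$$
As $A_p(\beta)=A_{p|(\beta+1)}(\beta)$, we have $E_\beta\in V[G_{\beta+1}]$.

Two remarks on gaps. First, if $(\beta,\zeta,\zeta')\in O_p$ with $p\in G$, then $E_\beta\cap(\zeta,\zeta']=\emptyset$, by (C2) for common extensions in $G$. Second,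
$$\text{if }0<\zeta'<\omega_1\text{ and no }N\in A_p(\beta)\text{ has height }\zeta',\text{ then adding }(\beta,\zeta,\zeta')\text{ to }O_p\text{ gives a condition,}\tag{11}$$
where $\zeta=\max(\{0\}\cup\{\nu_N<\zeta':N\in A_p(\beta)\})$.

**Lemma 7.** (i) $E_\beta$ is a club of $\omega_1$. (ii) $E_\beta$ contains no infinite set belonging to $V[G_\beta]$. (iii) If $D\in V[G_\beta]$ is a club of $\omega_1$, then $E_\beta\setminus\eta\subseteq D$ for some $\eta<\omega_1$. (iv) If $(\gamma,\delta)\in I_p$ with $p\in G$, then $E_\delta\subseteq E_\gamma$.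

*Proof.* (i) Unbounded: given $p$ and $\xi<\omega_1$, take a good $N$ containing $p,\beta,\xi$; then $p^{+N}$ forces $\nu_N\in E_\beta$, and $\nu_N>\xi$. Closed: let $0<\zeta'<\omega_1$. By (11) it is dense that either some model in $A_p(\beta)$ has height $\zeta'$ or $O_p$ contains some $(\beta,\zeta,\zeta')$. So if $\zeta'\notin E_\beta$, an interval $(\zeta,\zeta']$ with $\zeta<\zeta'$ is disjoint from $E_\beta$, and $\zeta'$ is not a limit of $E_\beta$.

(ii) Let $\dot a$ be a $P_\beta$-name and $p\Vdash\dot a\subseteq\omega_1$ is infinite. We find an extension of $p$ forcing $\dot a\not\subseteq E_\beta$. Let $H=\{0\}\cup\{\nu_N:N\in A_p(\beta)\}$, a finite set. In a generic extension with $p\in G$ choose $\zeta'\in\dot a^G\setminus H$ and an element of $G_\beta$ forcing $\zeta'\in\dot a$. A common extension $q\in G_\beta$ of it and $p|\beta$ satisfies $q\le p|\beta$ and $q\Vdash\zeta'\in\dot a$. By Lemma 3, $A_{q\wedge p}(\beta)=A_p(\beta)$ has no model of height $\zeta'$, so by (11) we may add a triple $(\beta,\zeta,\zeta')$ to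 $q\wedge p$. The result forces $\zeta'\in\dot a\setminus E_\beta$.

(iii) By the $\aleph_2$-c.c. of $P_\beta$, a $P_\beta$-name $\dot D$ for a club is given by some $d=\langle(\mathcal X_\zeta,f_\zeta):\zeta<\omega_1\rangle\in H(\omega_2)$, where $\mathcal X_\zeta$ is a maximal antichain of $P_\beta$ and each $x\in\mathcal X_\zeta$ forces $\min(\dot D\setminus\zeta)=f_\zeta(x)$. Given $p$, take a good $N$ with $p,d,\beta\in N$. We claim that $p^{+N}\Vdash E_\beta\setminus\nu_N\subseteq\dot D$. It suffices to show $q\Vdash\nu_X\in\dot D$ whenever $q\le p^{+N}$, $X\in A_q(\beta)$ and $\nu_X\ge\nu_N$. As $N\in A_q(\beta)$, there is $X'\in A_q(\beta)$ with $\nu_{X'}=\nu_X$ and $d\in X'$: if $\nu_X=\nu_N$ take $X'=N$, and otherwise take $X'\ni N$ by (S3), so that $d\in N\subseteq X'$. For $\zeta<\nu_X$ we have $\mathcal X_\zeta,f_\zeta\in X'$, and Lemma 6 gives $q\Vdash\dot G\cap\mathcal X_\zeta\cap X'\ne\emptyset$. So $q\Vdash\min(\dot D\setminus\zeta)\in X'\cap\omega_1=\nu_X$. Hence $q$ forces that $\dot D$ is unbounded in the limit ordinal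 $\nu_X$, so $q\Vdash\nu_X\in\dot D$.

(iv) Let $X\in A_{p'}(\delta)$ with $p'\in G$. Apply (C3) to a common extension $p''\in G$ of $p$ and $p'$: some $N'\in A_{p''}(\gamma)$ has height $\nu_X$, so $\nu_X\in E_\gamma$. $\square$

**Corollary 8.** $V[G]\models2^{\aleph_0}=\aleph_2$ and $(\dagger)$, for both values of $\varepsilon$.

*Proof.* For $(\dagger)$, shrink the members of the given collection to countably infinite sets. The new collection is coded by a subset of $\omega_1$, so it lies in some $V[G_\beta]$, and by Lemma 7(i),(ii) the club $E_\beta$ contains none of its members. For the continuum, let $a_\beta$ be the set of the first $\omega$ elements of $E_\beta$. By Lemma 7(ii), $a_\beta\in V[G_{\beta+1}]\setminus V[G_\beta]$, so the $a_\beta$, $\beta<\omega_2$, are $\aleph_2$ distinct countable subsets of $\omega_1$. As $\aleph_1^{\aleph_0}=2^{\aleph_0}$, we get $2^{\aleph_0}\ge\aleph_2$; the other inequality was shown above. $\square$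

## 9. Promises at unboundedly many coordinates: proof of Theorem A

Let $\varepsilon=1$. We now obtain (2). The point is that a promise between two coordinates in corresponding positions of isomorphic conditions can always be added.

**Lemma 9.** ($\varepsilon=1$) In $V[G]$, for every unbounded $\Gamma\subseteq\omega_2$ there is $\delta<\omega_2$ such that $\{\gamma\in\Gamma:(\gamma,\delta)\in I_p\text{ for some }p\in G\}$ is uncountable.

*Proof.* Otherwise some $p_0$ forces that $\dot\Gamma$ is a counterexample.

**Step 1. Covering.** The purpose is to capture, for each $b<\omega_2$, the alleged countable set in $V$. Recursively on $b<\omega_2$ choose $p_b'\le p_0$ and $\gamma_b$, strictly increasing in $b$, with $p_b'\Vdash\gamma_b\in\dot\Gamma$. Let $\dot X_b=\{\gamma\in\dot\Gamma:\exists p\in\dot G\ (\gamma,\gamma_b)\in I_p\}$, which $p_0$ forces to be countable. By properness there are $q_b\le p_b'$ and a countable $C_b\in V$, $C_b\subseteq\omega_2$, with $q_b\Vdash\dot X_b\subseteq C_b$.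

**Step 2. Two isomorphic conditions.** The purpose is to find $i<b$ with $\gamma_i\notin C_b$. Let $N_b$ be good with $q_b,\gamma_b,C_b\in N_b$. By CH there are $i<b$ and an isomorphism
$$\Psi:(N_b,\in,<^*,\mathrm{Pred},q_b,\gamma_b,C_b)\cong(N_i,\in,<^*,\mathrm{Pred},q_i,\gamma_i,C_i).$$
$\Psi$ fixes $N_b\cap N_i$ pointwise and $\Psi(\gamma_b)=\gamma_i\ne\gamma_b$. So $\gamma_b\notin N_i$, since otherwise $\Psi(\gamma_b)=\gamma_b$; and $\gamma_i\notin N_b$, since otherwise $\Psi(\gamma_i)=\gamma_i=\Psi(\gamma_b)$. As $C_b\subseteq N_b$, $\gamma_i\notin C_b$.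

**Step 3. Adding the promise.** The purpose is to contradict $q_b\Vdash\dot X_b\subseteq C_b$. By Lemma 4, $q_b\cup q_i$ is a condition. Let $s$ be it with $(\gamma_i,\gamma_b)$ added to $I$; note that $\gamma_i<\gamma_b$. To see $s\in P$, only (C3) for the new pair must be checked. Since $\gamma_b\notin N_i$, we have $A_{q_i}(\gamma_b)=\emptyset$, so $A_s(\gamma_b)=A_{q_b}(\gamma_b)$. Let $X\in A_{q_b}(\gamma_b)$. Then $\Psi(X)\in A_{q_i}(\gamma_i)\subseteq A_s(\gamma_i)$. Since $\Psi$ carries $\mathrm{Pred}\cap N_b$ onto $\mathrm{Pred}\cap N_i$ and $\gamma_b$ to $\gamma_i$, $(N_b,\gamma_b)\cong(N_i,\gamma_i)$, so $(\Psi(X),\gamma_i)\cong(X,\gamma_b)$ by Fact 4. Thus (C3) holds with $N'=\Psi(X)$ and $\bar\gamma=\gamma_b\in X\cap(\gamma_b+1)$. So $s$ is a condition extending $q_i$ and $q_b$. It forces $\gamma_i\in\dot\Gamma$ and $(\gamma_i,\gamma_b)\in I_p$ for some $p\in\dot G$, that is, $\gamma_i\in\dot X_b\subseteq C_b$, contradicting $\gamma_i\notin C_b$. $\square$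

**Proof of Theorem A.** $P$ has size $\aleph_2$, is $\aleph_2$-c.c. by Lemma 4 and proper by Lemma 6, and forces $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ by Corollary 8. Only Galvin's proposition remains. In $V[G]$ let $\langle D_\delta:\delta<\omega_2\rangle$ be distinct clubs of $\omega_1$. Each $D_\delta$ is in $V[G_\gamma]$ for all large $\gamma<\omega_2$. So by Lemma 7(iii) we can choose recursively strictly increasing $\gamma_\delta<\omega_2$, and $\eta_\delta<\omega_1$, with
$$E_{\gamma_\delta}\setminus\eta_\delta\subseteq D_\delta .$$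
Fix $\eta$ and a set $T\subseteq\omega_2$ of size $\aleph_2$ with $\eta_\delta=\eta$ for $\delta\in T$. Apply Lemma 9 to the unbounded set $\Gamma=\{\gamma_\delta:\delta\in T\}$: for some $\beta<\omega_2$, by Lemma 7(iv), $E_\beta\subseteq E_{\gamma_\delta}$ for uncountably many $\delta\in T$. Choose $\aleph_1$ many such $\delta$. The intersection of the corresponding $D_\delta$ contains $E_\beta\setminus\eta$, which is a club. This proves Galvin's proposition in $V[G]$. The argument works over any ground model of CH $+\,2^{\aleph_1}=\aleph_2$, for example over $L$, which gives the consistency relative to ZFC. $\square$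

## 10. The forcing without promises: proof of Theorem B

Let $\varepsilon=0$. Sections 3–8 apply, so $P$ is proper, $\aleph_2$-c.c. and of size $\aleph_2$, and $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ hold in $V[G]$. By Lemma 7(iii) the $E_\gamma$ again form a tower as in Section 2, since $E_\gamma\in V[G_{\gamma+1}]\subseteq V[G_\delta]$ for $\gamma<\delta$. What we use now is the last sentence of Lemma 5: at coordinates outside $N$, amalgamation adds no new models.

**Proof of Theorem B.**

**Step 1. The family has size $\aleph_2$.** The purpose is to see that the $E_\gamma$, $\gamma<\omega_2$, are distinct. If $\gamma<\delta$, then $E_\gamma$ is an infinite set in $V[G_\delta]$, so $E_\gamma\not\subseteq E_\delta$ by Lemma 7(ii).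

**Step 2. A claim about one infinite set.** The purpose is to reduce the theorem to a density argument. We show: every infinite $a\subseteq\omega_1$ in $V[G]$ is contained in $E_\gamma$ for only countably many $\gamma$. Let $p\Vdash$ "$\dot a\subseteq\omega_1$ is infinite". It is enough to find an extension of $p$ forcing the statement for $\dot a$, since this can then be done below any extension of $p$. Take a countable $N^*\prec H(\lambda)$, $\lambda$ large and regular, containing $p,\dot a,P,\mathrm{Pred},\mathfrak h$, and let $N=N^*\cap H(\omega_2)$, which is good. We claim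
$$p^{+N}\Vdash\{\gamma:\dot a\subseteq E_\gamma\}\subseteq N .\tag{12}$$

**Step 3. Proof of (12).** The purpose is to show that a coordinate outside $N$ can omit an element of $\dot a$ below $\nu_N$. Suppose $q\le p^{+N}$, $\gamma\notin N$ and $q\Vdash\dot a\subseteq E_\gamma$. Let $H_0=\{0\}\cup(\{\nu_X:X\in A_q(\gamma)\}\cap\nu_N)$, a finite subset of $N$ and so an element of $N$, and let
$$D=\{r\in P:r\le p,\ \exists\zeta'\in\omega_1\setminus H_0\ \ r\Vdash\zeta'\in\dot a\}\in N^*.$$
As $q\le p$ forces $\dot a$ to be infinite, there is $q'\le q$ in $D$. We have $N\prec(H(\omega_2),\in,<^*,P,D)$, and $N$ is full in $q$. So Lemma 5 with $\varepsilon=0$, $\beta=\omega_2$ gives $r\in D\cap N$ and $s\le q,r$ with $A_s(\gamma)=A_q(\gamma)$. By elementarity of $N^*$ there is $\zeta'\in N^*\cap\omega_1=\nu_N$ with $\zeta'\notin H_0$ and $r\Vdash\zeta'\in\dot a$. Then $\zeta'>0$, and since $\zeta'<\nu_N$ and $\zeta'\notin H_0$, no model in $A_s(\gamma)=A_q(\gamma)$ has height $\zeta'$. By (11) we can add a triple $(\gamma,\zeta,\zeta')$ to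 $O_s$; the resulting condition forces $\zeta'\notin E_\gamma$. It extends $r$, so it also forces $\zeta'\in\dot a$; and it extends $q$, which forces $\dot a\subseteq E_\gamma$. This is a contradiction. Note that $s$ need not extend $q'$: $q'$ served only to put the right information into $r$.

**Step 4. Conclusion.** If the intersection of $E_\gamma$ over an uncountable set of $\gamma$ were infinite, it would be an infinite set contained in uncountably many $E_\gamma$, contrary to Step 2. So $\{E_\gamma:\gamma<\omega_2\}$ is a family of clubs, of size $\aleph_2$ by Step 1, any uncountably many members of which have finite intersection. In particular no subfamily of size $\aleph_1$ of this family of $\aleph_2$ clubs has an intersection containing a club, and Galvin's proposition fails in $V[G]$. Starting from $L$ gives the consistency relative to ZFC of $2^{\aleph_0}=\aleph_2$, $(\dagger)$ and the failure of Galvin's proposition; together with Theorem A, this is the stated independence. $\square$
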